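# Infinite irreducible conformal algebras on $\mathbb C[\partial]^n$

## 1. The classification theorem

All algebras are over $\mathbb C$. Write $V=\mathbb C[\partial]^n$. The objects in the statement are recalled precisely in Section 2: $\operatorname{Cend}_n=\operatorname{Mat}_n(\mathbb C[\partial,x])$ is the associative conformal algebra of all conformal endomorphisms of $V$, $gc_n$ is the same space with the commutator bracket, $P$ is always a matrix in $\operatorname{Mat}_n(\mathbb C[x])$, non-degenerate meaning $\det P\ne 0$, and $\operatorname{Cend}_{n,P}$, $gc_{n,P}$, $oc_{n,P}$, $spc_{n,P}$ are explicit subalgebras attached to $P$. For $\alpha\in\mathbb C$ let $T_\alpha$ be the substitution $A(\partial,x)\mapsto A(\partial,x+\alpha)$.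

**Theorem 1.** (a) Let $C\subset gc_n$ be an infinite Lie conformal subalgebra acting irreducibly on $V$. Then $C=gc_{n,P}$, or $C=T_\alpha(oc_{n,P})$, or $C=T_\alpha(spc_{n,P})$, with $P$ non-degenerate and $\alpha\in\mathbb C$ (and $P^t(-x)=P(x)$, resp. $P^t(-x)=-P(x)$, in the last two cases).

(b) Let $C\subset \operatorname{Cend}_n$ be an infinite associative conformal subalgebra acting irreducibly on $V$. Then $C=\operatorname{Cend}_{n,P}$ with $P$ non-degenerate.

(c) Conversely, all these algebras are infinite and act faithfully and irreducibly on $V$. Moreover $gc_{n,P}=gc_{n,P'}$ if and only if $P'\in GL_n(\mathbb C[x])P$; no $gc_{n,P}$ equals an algebra of the other two kinds; two algebras of the other two kinds with data $(\alpha,P)$ and $(\alpha',P')$ coincide if and only if $\alpha=\alpha'$ and $P'\in\mathbb C^*P$.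

**Corollary 2.** Let $C$ be an infinite conformal algebra that acts faithfully and irreducibly on $\mathbb C[\partial]^n$ for some $n\ge1$. If $C$ is associative, it is isomorphic to $\operatorname{Cend}_{n,P}$ for some non-degenerate $P$. If $C$ is Lie, it is isomorphic to $gc_{n,P}$, $oc_{n,P}$ or $spc_{n,P}$ for some non-degenerate $P$ for which the algebra is defined.

Corollary 2 says that Conjecture 4.1 of the survey "Structure and Representations of Conformal Algebras" (http://www.math.sunysb.edu/~retakh/survey.pdf) is true in both cases. Theorem 1 is sharper: it identifies the algebras as subsets of $\operatorname{Cend}_n$, and says when two of them are equal.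

In plain words: suppose we are given a collection of operators on vector polynomials, closed under a one-parameter family of products or brackets, too big to be finitely generated over $\mathbb C[\partial]$, and with no invariant subspace of the natural kind. Then either everything is there, up to a divisibility condition by a fixed matrix $P$ on one side, or everything that is skew for one fixed form is there. There is nothing in between.

## 2. Conformal algebras and two-variable kernels

**Definition (conformal algebra).** A conformal algebra is a $\mathbb C[\partial]$-module $C$ with a bilinear $\lambda$-product $a_\lambda b\in C[\lambda]$ such that $(\partial a)_\lambda b=-\lambda\,a_\lambda b$ and $a_\lambda(\partial b)=(\partial+\lambda)\,a_\lambda b$. It is *associative* if $a_\lambda(b_\mu c)=(a_\lambda b)_{\lambda+\mu}c$. It is *Lie*, with product written $[a_\lambda b]$, if $[b_\lambda a]=-[a_{-\lambda-\partial}b]$ and $[a_\lambda[b_\mu c]]-[b_\mu[a_\lambda c]]=[[a_\lambda b]_{\lambda+\mu}c]$. It is *finite*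 if it is finitely generated over $\mathbb C[\partial]$, and *infinite* otherwise.

**Definition (module).** A module over $C$ is a $\mathbb C[\partial]$-module $M$ with bilinear maps $a_\lambda m\in M[\lambda]$ satisfying $(\partial a)_\lambda m=-\lambda\,a_\lambda m$, $a_\lambda(\partial m)=(\partial+\lambda)\,a_\lambda m$, and $a_\lambda(b_\mu m)=(a_\lambda b)_{\lambda+\mu}m$ in the associative case, $a_\lambda(b_\mu m)-b_\mu(a_\lambda m)=[a_\lambda b]_{\lambda+\mu}m$ in the Lie case. It is *faithful* if $a_\lambda M=0$ implies $a=0$. It is *irreducible* if $M\ne0$ and the only $\mathbb C[\partial]$-submodules stable under all $a_\lambda$ are $0$ and $M$.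

**Definition ($\operatorname{Cend}_n$, $gc_n$).** On $\operatorname{Mat}_n(\mathbb C[\partial,x])$ put $A_\lambda B=A(-\lambda,x)B(\partial+\lambda,x+\lambda)$, with action $A_\lambda v(\partial)=A(-\lambda,\partial)v(\partial+\lambda)$ on $V$. This is $\operatorname{Cend}_n$; with $[a_\lambda b]=a_\lambda b-b_{-\lambda-\partial}a$ the same space is $gc_n$.

These formulas become transparent if the variable $\partial$ is replaced by a second point. Attach to $A(\partial,x)$ the kernel
$$a(x,z)=A(x-z,x).$$
Thus $\operatorname{Cend}_n=\mathcal M:=\operatorname{Mat}_n(\mathbb C[x,z])$. We write $V=\mathbb C[x]^n$ (columns), with $\partial$ acting on $V$ as multiplication by $x$. Since $a(x,x+\lambda)=A(-\lambda,x)$ and $b(x+\lambda,w)=B(x-w+\lambda,x+\lambda)$, the formulas read: $\partial$ acts on $\mathcal M$ as multiplication by $x-z$, and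
$$(a_\lambda v)(x)=a(x,x+\lambda)\,v(x+\lambda),\tag{2.1}$$
$$(a_\lambda b)(x,w)=a(x,x+\lambda)\,b(x+\lambda,w).\tag{2.2}$$
For the bracket, substitute $\mu=-\lambda-\partial=-\lambda-x+w$ in $b(x,x+\mu)a(x+\mu,w)$. Then $x+\mu=w-\lambda$, so
$$[a_\lambda b](x,w)=a(x,x+\lambda)\,b(x+\lambda,w)-b(x,w-\lambda)\,a(w-\lambda,w).\tag{2.3}$$
So $\lambda$-products are compositions of kernels along the point $x+\lambda$. In these terms $T_\alpha$ is $a(x,z)\mapsto a(x+\alpha,z+\alpha)$; it commutes with $\partial$ and, by (2.2) and (2.3), is an automorphism of $\operatorname{Cend}_n$ and of $gc_n$. If $U$ is a submodule of $V$ for a subalgebra $C$, then $\{u(x+\alpha):u\in U\}$ is one for $T_\alpha C$, so $T_\alpha$ preserves irreducibility on $V$.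

**Definition ($\operatorname{Cend}_{n,P}$ and its relatives).** For non-degenerate $P$,
$$\operatorname{Cend}_{n,P}=\{A(\partial,x)P(x-\partial)\}=\{A(x,z)P(z):A\in\mathcal M\},$$
and $gc_{n,P}$ is the same set as a Lie conformal subalgebra of $gc_n$. If $P^t(-x)=\varepsilon P(x)$ with $\varepsilon=\pm1$, then $\sigma_P\big(A(\partial,x)P(x-\partial)\big)=\varepsilon A^t(\partial,\partial-x)P(x-\partial)$, which in kernels is
$$\sigma_P\big(A(x,z)P(z)\big)=\varepsilon A(-z,-x)^tP(z),\tag{2.4}$$
is an anti-involution of $\operatorname{Cend}_{n,P}$. The set $\{a:\sigma_P(a)=-a\}$ is $oc_{n,P}$ for $\varepsilon=1$ and $spc_{n,P}$ for $\varepsilon=-1$. Clearly $T_\alpha gc_{n,P}=gc_{n,P(x+\alpha)}$, which is why $gc$ needs no shift in Theorem 1.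

**Vandermonde remark (V).** If $F(\lambda)=\sum_i\lambda^iF_i$ lies in a linear subspace for infinitely many $\lambda\in\mathbb C$, then all $F_i$ lie in it. So "stable under $a_\lambda$" may be tested with numerical $\lambda$, and we use numbers and indeterminates interchangeably. "Finite codimension" always refers to $\mathbb C$-subspaces, and $M^{-t}:=(M^t)^{-1}$.

**Rank one by hand.** Let $n=1$, so kernels are polynomials in $x,z$.

For $a=b=x$ formula (2.3) gives $x(x+\lambda)-x(w-\lambda)=(\partial+2\lambda)x$. So $\mathbb C[\partial]\,x$ is a finite Lie conformal algebra inside $gc_1$.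

For $P=1$ we have $\varepsilon=1$, and $\sigma_P(a)=-a$ means $a(-z,-x)=-a(x,z)$. In the variables $x-z$ and $x+z$ the substitution fixes $x-z$ and changes the sign of $x+z$, so $oc_{1,1}=(x+z)\,\mathbb C[x-z,(x+z)^2]$. It acts irreducibly: if $0\ne w\in U$, then $\big((x+z)_\lambda w\big)(x)=(2x+\lambda)w(x+\lambda)$, whose top $\lambda$-coefficient is a nonzero constant; so $1\in U$ and $U=\mathbb C[x]$.

For $P=x$ we have $\varepsilon=-1$, and $A(x,z)z$ lies in $spc_{1,x}$ iff $A(-z,-x)=A(x,z)$; so $spc_{1,x}=z\,\mathbb C[x-z,(x+z)^2]$.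

The hypothesis "infinite" cannot be dropped. The algebra $\mathbb C[\partial]\cdot 1\subset\operatorname{Cend}_1$ acts by $1_\lambda v=v(x+\lambda)$; an ideal of $\mathbb C[x]$ stable under all translations is $0$ or $\mathbb C[x]$, so the action is irreducible, but the algebra is finite. In the Lie case, the irreducibility argument for $oc_{1,1}$ used only the element $x+z$, and by (2.3)
$$[(x+z)_\lambda(x+z)]=(2x+\lambda)(x+w+\lambda)-(x+w-\lambda)(2w-\lambda)=(2\partial+4\lambda)(x+w),\tag{2.5}$$
so the finite algebra $\mathbb C[\partial](x+z)$ is closed and irreducible.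

**Proof that Theorem 1 implies Corollary 2.** Given a module structure on $\mathbb C[\partial]^n$, send $a$ to the matrix $A$ with $a_\lambda e_j=\sum_iA_{ij}(-\lambda,\partial)e_i$. By sesquilinearity $a_\lambda v=A(-\lambda,\partial)v(\partial+\lambda)$ for all $v$, and $a\mapsto A$ is $\mathbb C[\partial]$-linear. An element of $\operatorname{Cend}_n$ is determined by its action, and by (2.1), (2.2) one has $(A_\lambda B)_{\lambda+\mu}=A_\lambda B_\mu$ and $[A_\lambda B]_{\lambda+\mu}=A_\lambda B_\mu-B_\mu A_\lambda$ on $V$. The module axioms say that the image of $a_\lambda b$ (resp. $[a_\lambda b]$) acts by the same formula, so $a\mapsto A$ is a homomorphism to $\operatorname{Cend}_n$ (resp. $gc_n$). It is injective by faithfulness, and its image is infinite and irreducible. Apply Theorem 1, and note that $T_\alpha(oc_{n,P})\cong oc_{n,P}$ and $T_\alpha(spc_{n,P})\cong spc_{n,P}$. $\square$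

## 3. The adjoint on kernels, and part (c)

We first handle the algebras on the list. The calculus below will be needed again with a *rational* matrix in place of $P$, so we set it up in that generality.

Let $Q\in GL_n(\mathbb C(x))$ with $Q^t(-x)=\varepsilon Q(x)$, $\varepsilon=\pm1$. For $\Theta\in\operatorname{Mat}_n(\mathbb C(x,z))$ and $u,v\in\mathbb C(x)^n$ put
$$\mathsf s(\Theta)(x,z)=-Q(x)^{-1}\Theta(-z,-x)^tQ(z),\qquad u^*(z)=u(-z)^tQ(z),$$
$$E(u,v)=u(x)v^*(z)-\varepsilon v(x)u^*(z).\tag{3.1}$$

**Lemma 3.** $\mathsf s^2=1$, and: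
$$\mathsf s(uv^*)=-\varepsilon vu^*,\quad E(u,v)=uv^*+\mathsf s(uv^*),\quad \mathsf s(E(u,v))=E(u,v),\quad E(v,u)=-\varepsilon E(u,v),\tag{3.2}$$
$$\partial E(u,v)=E(xu,v)+E(u,xv),\tag{3.3}$$
$$xE(u,v)-E(xu,v)=-\varepsilon(x+z)\,v(x)u^*(z).\tag{3.4}$$
If $a,b$ are $\mathsf s$-fixed kernels with poles in the second variable only, then for numerical $\lambda$
$$[a_\lambda b]=\Theta+\mathsf s(\Theta),\qquad\Theta(x,w)=a(x,x+\lambda)b(x+\lambda,w).\tag{3.5}$$
If $a\in\mathcal M$ is $\mathsf s$-fixed and $u,v\in V$, then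
$$[a_\lambda E(u,v)]=E(a_\lambda u,v)+E(u,a_\lambda v).\tag{3.6}$$

*Proof.* We have $\mathsf s(\Theta)(-z,-x)^t=-Q(-x)^t\,\Theta(x,z)\,Q(-z)^{-t}=-Q(x)\Theta(x,z)Q(z)^{-1}$, the two factors $\varepsilon$ cancelling. Hence $\mathsf s^2=1$. For $\Theta=u(x)v(-z)^tQ(z)$ we get $\Theta(-z,-x)^t=Q(-x)^tv(x)u(-z)^t=\varepsilon Q(x)v(x)u(-z)^t$, so $\mathsf s(uv^*)=-\varepsilon vu^*$, and the rest of (3.2) follows. Since $(gu)^*(z)=g(-z)u^*(z)$ for scalar $g$,
$$E(xu,v)=x\,uv^*+\varepsilon z\,vu^*,\qquad E(u,xv)=-z\,uv^*-\varepsilon x\,vu^*.$$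
The sum is $(x-z)E(u,v)$, which is (3.3); and $xE(u,v)-E(xu,v)=-\varepsilon x\,vu^*-\varepsilon z\,vu^*$, which is (3.4).

For (3.5) put $y'=w-\lambda$. Then $\Theta(-w,-x)=a(-w,-y')\,b(-y',-x)$. As $a,b$ are $\mathsf s$-fixed, $a(-w,-y')^t=-Q(y')a(y',w)Q(w)^{-1}$ and $b(-y',-x)^t=-Q(x)b(x,y')Q(y')^{-1}$. Hence $\Theta(-w,-x)^t=Q(x)b(x,y')a(y',w)Q(w)^{-1}$ and $\mathsf s(\Theta)=-b(x,y')a(y',w)$, the second term of (2.3).

For (3.6), $E(u,v)$ has poles in $z$ only. With $b=E(u,v)$, $\Theta=(a_\lambda u)v^*-\varepsilon(a_\lambda v)u^*$, so $\Theta+\mathsf s(\Theta)=E(a_\lambda u,v)-\varepsilon E(a_\lambda v,u)=E(a_\lambda u,v)+E(u,a_\lambda v)$. $\square$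

Note that $\mathsf s$ does not touch $\lambda$: if $\Theta$ is polynomial in $\lambda$, then $\mathsf s$ acts coefficient by coefficient.

For non-degenerate $P$ with $P^t(-x)=\varepsilon P(x)$, write $\mathcal O_P$ for $oc_{n,P}$ if $\varepsilon=1$ and $spc_{n,P}$ if $\varepsilon=-1$, and use (3.1) with $Q=P$.

**Lemma 4.** $\mathcal O_P$ is the set of $\mathsf s$-fixed elements of $\operatorname{Cend}_{n,P}$, and it is spanned by the $E(u,v)$, $u,v\in V$.

*Proof.* $\mathsf s(A(x,z)P(z))=-P(x)^{-1}P(-x)^tA(-z,-x)^tP(z)=-\varepsilon A(-z,-x)^tP(z)=-\sigma_P(AP)$, which gives the first claim and shows that $\mathsf s$ preserves $\operatorname{Cend}_{n,P}$. The kernels $uv^*=u(x)v(-z)^tP(z)$ span $\operatorname{Cend}_{n,P}$. If $a$ is $\mathsf s$-fixed, then $a=\frac12(a+\mathsf s(a))$ is a combination of the $\frac12(uv^*+\mathsf s(uv^*))=\frac12E(u,v)$. $\square$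

**Lemma 5 (leading coefficients).** (i) Given nonzero $u,v'\in V$, there are $v,u'\in V$ such that the top $\lambda$-coefficient of $E(u,v)_\lambda E(u',v')$ (with $Q=P$) is a nonzero multiple of $u(x)v'^*(w)$.

(ii) If $L$ is $gc_{n,P}$, $T_\alpha(oc_{n,P})$ or $T_\alpha(spc_{n,P})$, then the coefficients of all $[a_\lambda b]$, $a,b\in L$, span $L$.

*Proof.* (i) Choose $v_0,\eta\in\mathbb C^n$ with $v_0^*\eta\ne0$ (possible as $P\neq0$) and put $v=x^Nv_0$, $u'=x^M\eta$. With $y=x+\lambda$, and with the first factors at $x$ and the last at $w$,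
$$E(u,v)_\lambda E(u',v')=u\,(v^*u')(y)\,v'^*-\varepsilon u\,(v^*v')(y)\,u'^*-\varepsilon v\,(u^*u')(y)\,v'^*+v\,(u^*v')(y)\,u'^*.$$
Here $\deg(v^*u')=N+M+\deg(v_0^*\eta)$, while $\deg(v^*v')\le N+\text{const}$, $\deg(u^*u')\le M+\text{const}$ and $\deg(u^*v')$ does not depend on $N,M$. For $N,M$ large the first term wins.

(ii) For $gc_{n,P}$ take $u,u'\in V$ and $r,r'$ in the row lattice $\mathbb C[z]^{1\times n}P$. Then
$$[(ur)_\lambda(u'r')](x,w)=u(x)(ru')(x+\lambda)r'(w)-u'(x)(r'u)(w-\lambda)r(w).$$
Given $u,r'$, choose $r,u'$ with $ru'\ne0$ and $\deg(ru')>\deg(r'u)$ (multiply $u'$ by a power of $x$). The top $\lambda$-coefficient is a nonzero multiple of $u(x)r'(w)$, and these span. For $\mathcal O_P$, by (3.5) and (i), the coefficient of $[E(u,v)_\lambda E(u',v')]$ at the top power of $\lambda$ in (i) is a nonzero multiple of $uv'^*+\mathsf s(uv'^*)=E(u,v')$, and these span by Lemma 4. The automorphism $T_\alpha$ transports the property. $\square$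

**Proof of Theorem 1(c).** *Irreducibility.* Let $U\neq0$ be a submodule and $0\ne w\in U$. For $gc_{n,P}$ and $\operatorname{Cend}_{n,P}$ choose a row $r$ of $P$ with $rw\ne0$. Then $(ur)_\lambda w=u(x)(rw)(x+\lambda)$, and the top coefficient gives $u\in U$ for every $u\in V$. For $\mathcal O_P$ we have $E(u,v)_\lambda w=u(x)(v^*w)(x+\lambda)-\varepsilon v(x)(u^*w)(x+\lambda)$. Given $u$, take $v=x^Nv_0$ with $v_0\in\mathbb C^n$, $v_0^*w\ne0$ and $\deg(v^*w)>\deg(u^*w)$; the top coefficient gives $u\in U$. Shifts preserve irreducibility.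

*Infinite and faithful.* If $a_\lambda V=0$, then $a(x,x+\lambda)=0$, so $a=0$; hence the action is faithful. All the algebras are nonzero: for $\mathcal O_P$ and $v\ne0$, $E(xv,v)=(x+\varepsilon z)vv^*\ne0$. Before shifting, all are closed under multiplication by $(x+z)^2$, since this polynomial is invariant under $(x,z)\mapsto(-z,-x)$. As a polynomial in $\partial,x$ it is $(2x-\partial)^2$, so degrees in $x$ are unbounded and the algebra is not finitely generated over $\mathbb C[\partial]$.

*Uniqueness for $gc$.* If $e_1r(z)=A(x,z)P(z)$, then $A=e_1\,rP^{-1}$ is polynomial, so $r\in\mathbb C[z]^{1\times n}P$. Hence $\{r:u(x)r(z)\in gc_{n,P}\ \forall u\in V\}=\mathbb C[z]^{1\times n}P(z)$. This lattice determines $gc_{n,P}$, and two such lattices agree iff $P'\in GL_n(\mathbb C[x])P$.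

*The other kinds.* Let $L=T_\alpha(\mathcal O_P)$ and $P_\alpha(x)=P(x+\alpha)$. Rewriting $\mathsf s$-fixedness after the shift, every $a\in L$ satisfies
$$a(x,z)=-P_\alpha(x)^{-1}\,a(-z-2\alpha,-x-2\alpha)^t\,P_\alpha(z).\tag{3.7}$$
If all elements of some $gc_{n,P_1}$ satisfied (3.7), compare it for $a\ne0$ and for $(x+z)a$: we get $x+z=-(x+z)-4\alpha$, which is absurd. So $gc_{n,P_1}\ne L$.

Suppose $L$ also has data $(\alpha',P')$, of either kind, so that (3.7) holds with $(\alpha',P')$ as well. Let $0\ne a\in L$; then $(x+z+2\alpha)^2a\in L$. Applying the identity for $(\alpha',P')$ to $a$ and to $(x+z+2\alpha)^2a$ gives $(x+z+2\alpha)^2=(x+z+4\alpha'-2\alpha)^2$, so $\alpha=\alpha'$. Equate the two right sides of (3.7). With $N(x)=P'_\alpha(x)P_\alpha(x)^{-1}$ and $c=a(-z-2\alpha,-x-2\alpha)^t$ we get $N(x)c=cN(z)$ for all $a\in L$, a relation that is $\mathbb C(x,z)$-linear in $c$. By (3.4) the $\mathbb C(x,z)$-span of $\mathcal O_P$ contains all $vu^*$, so it is $\operatorname{Mat}_n(\mathbb C(x,z))$; hence the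 elements $c$ also span. So $N(x)c=cN(z)$ for all matrices $c$. For $c=1$ this says that $N$ is constant, and then $N$ is scalar: $P'\in\mathbb C^*P$. Conversely a nonzero scalar factor of $P$ changes neither $\varepsilon$ nor $\operatorname{Cend}_{n,P}$ nor $\sigma_P$. $\square$

## 4. Two terms in the bracket and why degrees do not separate them

Everything in Section 3 came from reading off a top $\lambda$-coefficient. So for an unknown $C$ the natural first move is the same: take $a,b\in C$, expand (2.3) in $\lambda$, and hope that the top coefficient is a product $(\text{column in }x)\times(\text{row in }w)$, from which one can start to build rank-one kernels $u(x)r(z)\in C$. In the associative product (2.2) there is only one term. In the bracket there are two. Let $a$ have top $z$-coefficient $\alpha(x)$ (at $z^{i}$) and top $x$-coefficient $\alpha'(z)$ (at $x^{i'}$), and $b$ similarly $\beta(x)$ (at $z^{j'}$) and $\beta'(z)$ (at $x^{j}$). The two terms of (2.3) start with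
$$\lambda^{i+j}\,\alpha(x)\beta'(w)\qquad\text{and}\qquad(-\lambda)^{i'+j'}\,\beta(x)\alpha'(w).$$
Inside $oc_{n,1}$ the identity $a(x,z)=-a(-z,-x)^t$ forces $i=i'$ and $j=j'$. So the two terms always have the same degree, and only the tangled combination $\alpha(x)\beta'(w)-(-1)^{i+j}\beta(x)\alpha'(w)$ is visible. It can vanish: in (2.5) the two $\lambda^2$-terms cancel. For an unknown $C$ we know neither that the tangling comes from an involution, nor which one.

What does distinguish the two terms is not degree but position. Freeze $\partial$: put $a|_p:=a(x,x-p)$. For $b=a|_p$ and $c=a'|_q$ formula (2.3) with $\lambda=-p$, $w=x-p-q$ reads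
$$[b,c](x):=b(x)\,c(x-p)-c(x)\,b(x-q).$$
The unknown $c$ occurs once shifted by $p$ and once unshifted. If some functional kills all these expressions, we would like to conclude that it kills each term. For a fixed shift this may fail: on $Y=\{(f(x),f(x-1)):f\in\mathbb C[x]\}\subset\mathbb C[x]^2$ the relation $f_1(x-1)-f_2(x)=0$ always holds, though neither term vanishes. But here the shift $1$ is built into $Y$. Our algebra is defined over a countable field, while we are free to choose $p$ transcendental over that field. Section 6 shows that then the terms do separate, up to finite codimension. The rest of the proof is built on this.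

## 5. Saturation, fibers, and a countable field of definition

**Saturation.** This step replaces $C$ by a larger algebra that can be tested fiber by fiber. Let $C$ be as in Theorem 1(a) and
$$L=\{a\in\mathcal M: f(\partial)a\in C\text{ for some }f\ne0\}.$$
If $f(\partial)a,g(\partial)b\in C$, then $f(-\lambda)g(\partial+\lambda)[a_\lambda b]\in C[\lambda]$. The top $\lambda$-coefficient of $f(-\lambda)g(\partial+\lambda)$ is a nonzero constant. So the top coefficient of $[a_\lambda b]$ lies in $C$; subtracting its contribution and descending, we see that all coefficients do. Hence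
$$[L_\lambda L]\subset C[\lambda],\qquad C\subset L.\tag{5.1}$$
For instance, $\partial gc_1$ is not a subalgebra: $[\partial_\lambda(\partial x)]=-\lambda(\partial+\lambda)[1_\lambda x]=-\lambda^2(\partial+\lambda)$ has $\lambda^3$-coefficient $-1$.

So $L$ is a Lie conformal subalgebra. It is *saturated*: $f(\partial)a\in L$, $f\ne0$ imply $a\in L$. It is irreducible on $V$, because it contains $C$. Finally, $\mathcal M$ is a free $\mathbb C[\partial]$-module, so $C$ is free; being infinite it has infinite rank, and so has $L$. **From here to the end of Section 10, $L$ is a saturated irreducible Lie conformal subalgebra of $gc_n$ of infinite rank.**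

**Fibers.** For $p\in\mathbb C$ let $L_p=\{a|_p:a\in L\}\subset\operatorname{Mat}_n(\mathbb C[x])$, the fiber at $\partial=p$. If $a\in L$ and $a|_p=0$, then $a=(\partial-p)a'$ with $a'\in\mathcal M$, and $a'\in L$ by saturation. So $L_p\cong L/(\partial-p)L$ and $\dim L_p=\infty$. As computed above,
$$[b,c](x)=b(x)c(x-p)-c(x)b(x-q)\in L_{p+q}\qquad(b\in L_p,\ c\in L_q).\tag{5.2}$$
In particular $L_0$ is a Lie subalgebra of $gl_n(\mathbb C[x])$, and it acts on $L_p$ by $a\cdot m=a(x)m-m\,a(x-p)$. For $L=oc_{1,1}$ and $s=x-p/2$ we have $(x+z)|_p=2s$, so $L_p=s\,\mathbb C[s^2]$.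

**Lemma 6.** If $a\in\mathcal M$ and $a|_p\in L_p$ for uncountably many $p$, then $a\in L$.

*Proof.* Let $\mathcal M_d$ consist of the elements of degree $\le d$ in $x$, as polynomials in $\partial,x$; it is free of finite rank over $\mathbb C[\partial]$. By saturation $\mathcal M_d/(L\cap\mathcal M_d)$ is finitely generated and torsion-free, hence free, so $\mathcal M_d=(L\cap\mathcal M_d)\oplus T$. For each of our $p$ there is $b\in L$ with $b|_p=a|_p$, and $b$ lies in some $\mathcal M_d$. There are countably many $d$, so some $d$ serves infinitely many $p$; enlarging $d$ we may assume $a\in\mathcal M_d$. For these $p$, $a-b\in(\partial-p)\mathcal M_d$, so the $T$-component of $a$ is divisible by $\partial-p$. This happens for infinitely many $p$, so the component is $0$. $\square$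

**Field of definition.** $L$ has a countable $\mathbb C$-basis. Let $k\subset\mathbb C$ be the algebraic closure in $\mathbb C$ of the field generated by the coefficients of its members. So $k$ is countable and algebraically closed, and $L$ is spanned over $\mathbb C$ by elements with coefficients in $k$; only these properties are used. $\operatorname{Aut}(\mathbb C/k)$ acts on coefficients and preserves $L$, and $\tau L_q=L_{\tau q}$; hence $\operatorname{Aut}(\mathbb C/k(q))$ preserves $L_q$. Below $k'$ is a countable subfield of $\mathbb C$, and an overline is algebraic closure in $\mathbb C$.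

(F1) *Tuples of equal finite length, algebraically independent over $k'$, are conjugate under $\operatorname{Aut}(\mathbb C/k')$; a countable $\operatorname{Aut}(\mathbb C/k')$-stable subset of $\mathbb C$ lies in $\overline{k'}$.* The isomorphism $k'(s)\cong k'(t)$ extends to $\mathbb C$, since $\mathbb C$ is algebraically closed and has the same transcendence degree over both countable fields. A number transcendental over $k'$ is therefore conjugate to uncountably many others.

(F2) *The fixed field of $\operatorname{Aut}(\mathbb C/k')$ is $k'$.* A transcendental number is conjugate to itself plus $1$, an algebraic number outside $k'$ to another root of its minimal polynomial. *Hence fixed elements of $\mathbb C(x)$ lie in $k'(x)$* (write them in lowest terms with monic denominator); *stable $\mathbb C(x)$-subspaces of $\mathbb C(x)^r$ have bases in $k'(x)^r$* (the reduced echelon basis is unique, hence fixed); *monic generators of stable ideals of $\mathbb C[x]$ lie in $k'[x]$.*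

(F3) *If $s,t$ are algebraically independent over $k$, then $\overline{k(s)}\cap\overline{k(t)}=k$.* If $c\notin k$ were in the intersection, it would be transcendental over $k$, so $s$ and $t$ would both be algebraic over $k(c)$, contradicting independence.

## 6. Separation of shifts

Let $\mathbb D$ be the ring of finite sums $\sum_{\delta\in\mathbb C}w_\delta S^\delta$, $w_\delta\in\mathbb C(x)$, with $S^\delta f=f(x-\delta)S^\delta$. It acts on $\mathbb C(x)$ by $(S^\delta f)(x)=f(x-\delta)$. For a subgroup $\Gamma\subset\mathbb C$ let $\mathbb D_\Gamma$ be the subring with all $\delta\in\Gamma$. If $\Gamma$ is finitely generated, it is free abelian, and $\mathbb D_\Gamma$ is an iterated skew Laurent polynomial ring over the field $\mathbb C(x)$, hence a Noetherian domain. Noetherian domains are left and right Ore, and so are directed unions of Ore domains; so every $\mathbb D_\Gamma$ has a quotient skew field in which finitely many elements have common left denominators and common right denominators. Let $\mathbb K$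 be the quotient skew field of $\mathbb D$.

**Lemma 7.** If $0\ne h\in\mathbb D$, then $\ker(h|_{\mathbb C[x]})$ is finite-dimensional.

*Proof.* Multiply $h$ on the left by a polynomial so that $h=\sum_\delta w_\delta S^\delta$ with $w_\delta=\sum_{i\le I}w_{\delta,i}x^i$ polynomial. On $\mathbb C[x]$ Taylor's formula gives $h=\sum_{i\le I,\,s\ge0}h_{is}x^i(d/dx)^s$ with $h_{is}=\sum_\delta w_{\delta,i}(-\delta)^s/s!$. Not all $h_{is}$ vanish, by Vandermonde for the distinct $\delta$. Let $\kappa=\max\{i-s:h_{is}\ne0\}$, which exists since $i\le I$. Then $hx^d=c(d)x^{d+\kappa}+\text{lower}$ with $c(d)=\sum_{i-s=\kappa}h_{is}\,d(d-1)\cdots(d-s+1)$. The summands have different degrees in $d$, so $c$ is a nonzero polynomial. For $\deg f$ large we get $\deg hf=\deg f+\kappa$, so $hf\neq0$. $\square$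

**Lemma 8 (separation).** Let $k'$ be a countable subfield of $\mathbb C$ and $Y\subset\mathbb C[x]^r$ an $\operatorname{Aut}(\mathbb C/k')$-stable $\mathbb C$-subspace. Let $\delta_1,\dots,\delta_m$ be distinct, $w_i\in\mathbb C(x)^{1\times r}$, and suppose $\sum_iw_i(x)f(x-\delta_i)=0$ for all $f$ in a finite-codimensional subspace of $Y$. If $\delta_1-\delta_i\notin\overline{k'}$ for $i\ge2$, then $w_1(x)f(x-\delta_1)=0$ on a finite-codimensional subspace of $Y$.

*Proof.* Let $\mathcal R$ be the set of $\theta\in\mathbb D^{1\times r}$ that kill a finite-codimensional subspace of $Y$. It is a left $\mathbb D$-submodule.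

**Step 1: dividing on the left keeps us in $\mathcal R$.** The claim is $\mathbb K\mathcal R\cap\mathbb D^{1\times r}=\mathcal R$; it will allow linear algebra over a skew field. Let $\theta$ be in the left side. With a common left denominator, $h\theta\in\mathcal R$ for some $0\ne h\in\mathbb D$; say $h\theta$ kills the finite-codimensional $Y'\subset Y$. Let $g$ be a common denominator of the coefficients of $\theta$. Then
$$\theta(Y')\subset\{\phi\in g^{-1}\mathbb C[x]:h\phi=0\}=g^{-1}\ker\big(hg^{-1}|_{\mathbb C[x]}\big),$$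
finite-dimensional by Lemma 7. So $\theta$ kills a finite-codimensional subspace of $Y'$, hence of $Y$.

**Step 2: some finite-dimensional $\mathbb Q$-space of shifts is responsible for all relations.** Call a $\mathbb Q$-subspace $\Gamma\subset\mathbb C$ *good* if for each $\theta\in\mathcal R$ all components of $\theta$ supported on cosets of $\Gamma$ are in $\mathcal R$. We find a finite-dimensional good $\Gamma_0$. Let $\theta_1,\dots,\theta_\rho\in\mathcal R$ be a left $\mathbb K$-basis of $\mathbb K\mathcal R$ ($\rho\le r$), $\Gamma_0$ the $\mathbb Q$-span of the shifts occurring in them, and $\mathbb K_0\subset\mathbb K$ the quotient field of $\mathbb D_{\Gamma_0}$. Row reduction over $\mathbb K_0$ gives a $\mathbb K$-basis $\epsilon_1,\dots,\epsilon_\rho\in\mathbb K_0^{1\times r}$ of $\mathbb K\mathcal R$ in reduced echelon form, with pivot columns $j_1,\dots,j_\rho$. So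
$$\theta\in\mathbb K\mathcal R\iff\theta=\sum_i\theta_{j_i}\epsilon_i.$$
Let $\mathbb C=\Gamma_0\oplus\Gamma_1$ over $\mathbb Q$ and $\theta=\sum_{\gamma\in\Gamma_1}\theta^\gamma\in\mathcal R$, with $\theta^\gamma$ supported on $\Gamma_0+\gamma$. Then $\sum_\gamma\big(\theta^\gamma-\sum_i\theta^\gamma_{j_i}\epsilon_i\big)=0$. Conjugation by $S^\gamma$ preserves $\mathbb D_{\Gamma_0}$, so the $\gamma$-term has entries in $\mathbb D_{\Gamma_0}S^\gamma\mathbb K_0=S^\gamma\mathbb K_0$. The sum $\sum_{\gamma\in\Gamma_1}S^\gamma\mathbb K_0$ is direct: in a relation $\sum_\gamma S^\gamma d_\gamma=0$ clear a common right denominator in $\mathbb D_{\Gamma_0}$; then the terms lie in $\mathbb D$ with supports in different cosets of $\Gamma_0$, so each vanishes. Hence $\theta^\gamma=\sum_i\theta^\gamma_{j_i}\epsilon_i\in\mathbb K\mathcal R\cap\mathbb D^{1\times r}=\mathcal R$ by Step 1.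

**Step 3: the responsible shifts lie in $\overline{k'}$.** The intersection of two good subspaces is good (take components twice), and a subspace containing a good one is good (its components are sums of the finer ones). For $\tau\in\operatorname{Aut}(\mathbb C/k')$ put $\tau(wS^\delta)=\tau(w)S^{\tau\delta}$; then $\tau(\theta)(\tau f)=\tau(\theta f)$, and $\tau Y=Y$, so $\tau\mathcal R=\mathcal R$ and $\tau\Gamma$ is good if $\Gamma$ is. Let $\Gamma$ be good of minimal finite dimension. Then $\tau\Gamma\cap\Gamma$ is good, so it equals $\Gamma$, and since $\dim_{\mathbb Q}\tau\Gamma=\dim_{\mathbb Q}\Gamma$ we get $\tau\Gamma=\Gamma$ for all $\tau$. As $\Gamma$ is countable, $\Gamma\subset\overline{k'}$ by (F1). So the $\mathbb Q$-space $\overline{k'}$ is good. By hypothesis the component of $\sum_iw_iS^{\delta_i}$ on $\delta_1+\overline{k'}$ is $w_1S^{\delta_1}$, which therefore lies in $\mathcal R$. $\square$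

**Generic span.** For infinite-dimensional $Y\subset\mathbb C[x]^r$ let $\Psi(Y)=\bigcap\mathbb C(x)Y'$ over all finite-codimensional $Y'\subset Y$. Choose $Y'$ with $\dim\mathbb C(x)Y'$ minimal. For any other $Y''$, minimality gives $\mathbb C(x)(Y'\cap Y'')=\mathbb C(x)Y'$, so $\mathbb C(x)Y'\subset\mathbb C(x)Y''$. Hence $\Psi(Y)=\mathbb C(x)Y'\ne0$, and
$$w\text{ annihilates }\Psi(Y)\iff wf=0\text{ on some finite-codimensional subspace of }Y.\tag{6.1}$$
Put $\Psi_q=\Psi(L_q)\subset\operatorname{Mat}_n(\mathbb C(x))$. We test with functionals $m\mapsto\operatorname{tr}(wm)$.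

## 7. Generic fibers span all matrices

**Proposition 9.** $\Psi_q=\operatorname{Mat}_n(\mathbb C(x))$ for all $q\notin k$ and for $q=0$.

*Proof.* **Step 1: separating the bracket.** *If $p,q$ are algebraically independent over $k$ and $b\in L_p$, then $b(x)\Psi_q(x-p)\subset\Psi_{p+q}$ and $\Psi_q(x)b(x-q)\subset\Psi_{p+q}$.* Let $\operatorname{tr}(w\Psi_{p+q})=0$. By (6.1), $\operatorname{tr}(wc')=0$ for $c'$ in a finite-codimensional $L'\subset L_{p+q}$. The map $c\mapsto[b,c]$ is linear, so for $c$ in a finite-codimensional subspace of $L_q$ we have $[b,c]\in L'$ and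
$$\operatorname{tr}\big(w(x)b(x)c(x-p)\big)-\operatorname{tr}\big(b(x-q)w(x)c(x)\big)=0.$$
Apply Lemma 8 with $Y=L_q$, $k'=k(q)$ and shifts $p,0$; here $p\notin\overline{k(q)}$. Both terms vanish on finite-codimensional subspaces. So $w$ annihilates $b(x)\Psi_q(x-p)$ and $\Psi_q(x)b(x-q)$ in the trace form. As $w$ was arbitrary, the claim follows by duality.

**Step 2: one family over two variables.** We assemble the $\Psi_q$ into one space. For $q\notin k$, $\Psi_q$ is $\operatorname{Aut}(\mathbb C/k(q))$-stable, so by (F2) it has a basis $m_i(x;q)$, $1\le i\le s$, with $m_i\in\operatorname{Mat}_n(k(x,q))$. By (F1) and $\tau\Psi_q=\Psi_{\tau q}$ the same formulas give a basis of $\Psi_{q'}$ for all $q'\notin k$. Put $\tilde m_i(x,z)=m_i(x;x-z)$ and let $\tilde\Psi\subset\operatorname{Mat}_n(\mathbb C(x,z))$ be their $\mathbb C(x,z)$-span. The $\tilde m_i$ are linearly independent, since they become so under $z=x-q$; thus $\dim\tilde\Psi=s\ge1$. We claim, for $a\in L$ and $m\in\tilde\Psi$,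
$$a(x,y)m(y,z)\in\mathbb C(x,y,z)\,\tilde\Psi(x,z),\qquad m(x,y)a(y,z)\in\mathbb C(x,y,z)\,\tilde\Psi(x,z).\tag{7.1}$$
We may take $a$ with coefficients in $k$ and $m=\tilde m_i$. Let $p,q$ be independent over $k$. The substitution $y=x-p$, $z=x-p-q$ embeds $k(x,y,z)$ into $\mathbb C(x)$, and turns the first claim into $a|_p(x)\,m_i(x-p;q)\in\Psi_{p+q}$, which is Step 1. Membership in a span of vectors defined over a subfield descends to that subfield. The second claim is the same with $y=x-q$, $z=x-q-p$.

**Step 3: specializing $z$ and using irreducibility on columns.** Fix $z_0\in\mathbb C$. Let $\mathcal O=\mathbb C(x)[z]_{(z-z_0)}$, a discrete valuation ring with residue field $\mathbb C(x)$, and $\tilde\Psi_{\mathcal O}=\tilde\Psi\cap\operatorname{Mat}_n(\mathcal O)$. It is finitely generated, has rank $s$, and $\operatorname{Mat}_n(\mathcal O)/\tilde\Psi_{\mathcal O}$ is torsion-free, hence free; so $\tilde\Psi_{\mathcal O}$ is a direct summand. Its reduction $\tilde\Psi(\cdot,z_0)\subset\operatorname{Mat}_n(\mathbb C(x))$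 at $z=z_0$ has dimension $s$ over $\mathbb C(x)$. Let $\mathcal O'=\mathbb C(x,y)[z]_{(z-z_0)}$. Extend an $\mathcal O$-basis of $\tilde\Psi_{\mathcal O}$ to one of $\operatorname{Mat}_n(\mathcal O)$; this is also an $\mathcal O'$-basis of $\operatorname{Mat}_n(\mathcal O')$, and comparing coordinates,
$$\mathbb C(x,y,z)\tilde\Psi(x,z)\cap\operatorname{Mat}_n(\mathcal O')=\mathcal O'\,\tilde\Psi_{\mathcal O}.$$
Let $N=\tilde\Psi(\cdot,z_0)\cap\operatorname{Mat}_n(\mathbb C[x])$, $m_0\in N$, and let $m\in\tilde\Psi_{\mathcal O}$ lift $m_0$. For $a\in L$ the matrix $a(x,y)m(y,z)$ has entries in $\mathcal O'$, so by (7.1) it lies in $\mathcal O'\tilde\Psi_{\mathcal O}$. Reducing at $z=z_0$, $a(x,y)m_0(y)\in\mathbb C(x,y)\tilde\Psi(x,z_0)$. Let $\ell$ be a $\mathbb C(x)$-linear functional annihilating $\tilde\Psi(\cdot,z_0)$. Then $\ell(a(x,y)m_0(y))=0$ in $\mathbb C(x)[y]$; putting $y=x+\lambda$ we get $a(x,x+\lambda)m_0(x+\lambda)\in N$.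

So $N$ is a submodule of $\operatorname{Mat}_n(\mathbb C[x])=V\otimes\mathbb C^{1\times n}$ for the algebra generated by $x$ and all $a_\lambda$, $a\in L$, $\lambda\in\mathbb C$. Over this algebra $V$ is irreducible, by (V), and has countable dimension over $\mathbb C$, so by Schur's lemma in Dixmier's form its endomorphisms are scalars. Hence $N=V\otimes E_{z_0}$ for a subspace $E_{z_0}\subset\mathbb C^{1\times n}$. Clearing denominators,
$$\tilde\Psi(\cdot,z_0)=\mathbb C(x)N=\mathbb C(x)^n\otimes E_{z_0},\qquad\dim E_{z_0}=e:=s/n\ \text{ for every }z_0.$$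

**Step 4: using irreducibility on rows to get $e=n$.** Let $K=\{v\in V:m(x,z)v(z)=0\ \forall m\in\tilde\Psi\}$, a $\mathbb C[z]$-submodule. For $v\in K$, the second part of (7.1) gives $m(x,y)a(y,z)v(z)=0$; putting $z=y+\lambda$ we get $m(x,y)(a_\lambda v)(y)=0$, so $a_\lambda v\in K$. Thus $K$ is a submodule of $V$; $K\ne V$ because $\tilde\Psi\ne0$. So $K=0$.

Suppose $e<n$. Take a basis $m_1,\dots,m_s$ of $\tilde\Psi$ with polynomial entries, and let $R(x,z)$ be the $sn\times n$ matrix stacking all their rows. For all but finitely many $z_0$ the $m_i(x,z_0)$ are linearly independent over $\mathbb C(x)$, hence a basis of $\mathbb C(x)^n\otimes E_{z_0}$. Then the rows of $R(x,z_0)$ lie in $\mathbb C[x]\otimes E_{z_0}$ and span $\mathbb C(x)\otimes E_{z_0}$, so $\operatorname{rk}R(x,z_0)=e$. Hence $\operatorname{rk}R=e$. Choose $x_0\in\mathbb C$ with $\operatorname{rk}_{\mathbb C(z)}R(x_0,z)=e$ and $0\ne v\in\mathbb C[z]^n$ with $R(x_0,z)v(z)=0$, possible as $e<n$. For almost all $z_0$ the rows of $R(x_0,z_0)$ lie in $E_{z_0}$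 and have rank $e$, so they span $E_{z_0}$. Therefore $E_{z_0}v(z_0)=0$ and $m_i(x,z_0)v(z_0)=0$ for almost all $z_0$. Hence $m_i(x,z)v(z)=0$ for all $i$, i.e. $0\ne v\in K$, a contradiction. So $e=n$, $s=n^2$, and $\Psi_q$ is full for $q\notin k$.

**Step 5: the fiber $q=0$.** It is not generic, so we reach it through a double bracket. Let $\operatorname{tr}(wa)=0$ for $a$ in a finite-codimensional $L_0'\subset L_0$; we show $w=0$. Let $q,r$ be independent over $k$, $q'=q-r$, $b\in L_{-q}$, $b_1\in L_r$. For $c_1$ in a finite-codimensional subspace of $L_{q'}$, the element $c=[b_1,c_1]\in L_q$ satisfies $[b,c]\in L_0'$, so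
$$\operatorname{tr}\big(w(x)b(x)c(x+q)\big)-\operatorname{tr}\big(b(x-q)w(x)c(x)\big)=0,$$
$$c(x)=b_1(x)c_1(x-r)-c_1(x)b_1(x-q'),\qquad c(x+q)=b_1(x+q)c_1(x+q')-c_1(x+q)b_1(x+r).$$
So $c_1$ occurs with the four distinct shifts $r,\,0,\,-q',\,-q$. The differences $r-0=r$, $r+q'=q$ and $r+q=2r+q'$ are not in $\overline{k(q')}$, since $r,q'$ are independent over $k$. By Lemma 8 with $Y=L_{q'}$, $k'=k(q')$, the $r$-term $\operatorname{tr}\big(b(x-q)w(x)b_1(x)c_1(x-r)\big)$ vanishes on a finite-codimensional subspace of $L_{q'}$. As $q'\notin k$, $\Psi_{q'}$ is full, and so $b(x-q)w(x)b_1(x)=0$ for all $b\in L_{-q}$, $b_1\in L_r$. Both $L_{-q}$ and $L_r$ span $\operatorname{Mat}_n(\mathbb C(x))$ over $\mathbb C(x)$, so $w=0$. $\square$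

**Corollary 10.** If $\xi_1,\dots,\xi_N\in\mathbb C$ are algebraically independent over $k$, then $L_0\to gl_n(\mathbb C)^N$, $a\mapsto(a(\xi_i))_i$, is onto.

*Proof.* $L^{(i)}=\{a\in L_0:a(\xi_j)=0,\ j\ne i\}$ has finite codimension in $L_0$, so by Proposition 9 it contains $n^2$ elements independent over $\mathbb C(x)$. Hence the set of $\eta$ for which $L^{(i)}\to gl_n(\mathbb C)$, $a\mapsto a(\eta)$, is not onto is finite (zeros of a nonzero determinant). It is $\operatorname{Aut}(\mathbb C/k(\xi_j:j\ne i))$-stable, so it lies in $\overline{k(\xi_j:j\ne i)}$ and does not contain $\xi_i$. So the image of $L_0$ contains each factor. $\square$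

## 8. The ring of scalars acting on a fiber

$L_p$ spans all matrices over $\mathbb C(x)$, but it need not be a $\mathbb C[x]$-module: for $oc_{1,1}$ it is $s\,\mathbb C[s^2]$. The next task is to find which polynomials act on $L_p$ by multiplication. Fix $p\notin k$ and let
$$\varphi_p(a):m\mapsto a(x)m-m\,a(x-p)\qquad(a\in L_0).$$
Let $\mathfrak R_p\subset\operatorname{End}_{\mathbb C[x]}(\operatorname{Mat}_n(\mathbb C[x]))\cong\operatorname{Mat}_{n^2}(\mathbb C[x])$ be the unital $\mathbb C$-algebra generated by the $\varphi_p(a)$. It preserves $L_p$. Let $Z_p=\{f\in\mathbb C[x]:f\cdot1\in\mathfrak R_p\}$, a ring with $Z_pL_p\subset L_p$.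

For $n=1$, $\varphi_p(a)$ is multiplication by $a(x)-a(x-p)$. If $L=gc_1$, then $a=x^2$ gives $2px-p^2$, so $Z_p=\mathbb C[x]$. If $L=oc_{1,1}$, then $L_0=x\,\mathbb C[x^2]$, and for odd $a$ the polynomial $a(x)-a(x-p)$ is invariant under $x\mapsto p-x$; for $a=x^3$ it is $3p(x^2-px)+p^3$. So $Z_p=\mathbb C[x^2-px]$. We shall see that, up to a shift and a conductor, these are the only two possibilities.

For $\xi\in\mathbb C$ let $H_\xi=\operatorname{Mat}_n(\mathbb C)$ with $a\cdot m=a(\xi)m-m\,a(\xi-p)$; this is the reduction of $\varphi_p$ at $x=\xi$. If $\xi\notin\overline{k(p)}$, then $\xi,\xi-p$ are independent over $k$, and $H_\xi$ is irreducible by Corollary 10. By Burnside's theorem $\mathfrak R_p\to\operatorname{End}H_\xi$ is then onto; elements independent at $x=\xi$ are independent over $\mathbb C(x)$, so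
$$\mathbb C(x)\mathfrak R_p=\operatorname{End}_{\mathbb C(x)}\operatorname{Mat}_n(\mathbb C(x)).\tag{8.1}$$

**Lemma 11.** Let $n\ge2$, $\xi,\eta\notin\overline{k(p)}$ and $H_\xi\cong H_\eta$. Then $\eta-\xi\in k$ or $\eta+\xi-p\in k$.

*Proof.* Let $N$ be the kernel of $L_0\to gl_n^2$, $a\mapsto(a(\xi),a(\xi-p))$. It kills $H_\xi$, hence $H_\eta$. So for $a\in N$, $a(\eta)m=m\,a(\eta-p)$ for all $m$, i.e. $a(\eta)=a(\eta-p)$ is scalar. The surjections $L_0\to pgl_n$ induced by $a\mapsto a(\eta)$ and by $a\mapsto a(\eta-p)$ therefore factor through $L_0/N\cong gl_n\oplus gl_n$. The images of the two summands are commuting ideals of the simple Lie algebra $pgl_n$ with sum $pgl_n$, so one of them is $0$. Thus each of the two surjections factors through $a(\xi)$ or through $a(\xi-p)$.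

If $a\mapsto a(\eta)$ modulo scalars factors through $a(\xi)$, then $\xi,\eta$ are dependent over $k$, since otherwise Corollary 10 gives $a$ with $a(\xi)=0$ and $a(\eta)$ non-scalar; so $\eta\in\overline{k(\xi)}$. The same holds in the other cases. Both $\eta$ and $\eta-p$ in $\overline{k(\xi)}$, or both in $\overline{k(\xi-p)}$, is impossible, because $p$ would be algebraic over $k(\xi)$, resp. $k(\xi-p)$. If $\eta\in\overline{k(\xi)}$ and $\eta-p\in\overline{k(\xi-p)}$, then $\eta-\xi=(\eta-p)-(\xi-p)\in\overline{k(\xi)}\cap\overline{k(\xi-p)}=k$ by (F3). If $\eta\in\overline{k(\xi-p)}$ and $\eta-p\in\overline{k(\xi)}$, then $\eta+\xi-p=\eta+(\xi-p)=(\eta-p)+\xi$ lies in the same intersection $k$. $\square$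

**Lemma 12.** If $\xi,\eta\notin\overline{k(p)}$ and $f(\xi)=f(\eta)$ for all $f\in Z_p$, then $H_\xi\cong H_\eta$.

*Proof.* Otherwise $\mathfrak R_p\to\operatorname{End}H_\xi\times\operatorname{End}H_\eta$ is onto, by density. Let $g$ be a central polynomial for $n^2\times n^2$ matrices without constant term (Formanek 1972, Razmyslov 1973): a noncommutative polynomial whose values on matrices are scalar and not all $0$. Take $X_i\in\operatorname{End}H_\xi$ with $g(X_1,\dots)\ne0$ and $r_i\in\mathfrak R_p$ mapping to $(X_i,0)$. Then $g(r_1,\dots)\in\mathfrak R_p$ is scalar at every $x$, so it equals $f\cdot1$ with $f\in Z_p$, and $f(\xi)\ne0=f(\eta)$. $\square$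

**Proposition 13.** $\operatorname{Frac}Z_p=\mathbb C(u)$ and $Z_p\subset\mathbb C[u]$, where either $u=x$ for all $p\notin k$, or there is $e\in k$ with $u=x^2-(p+e)x$ for all $p\notin k$.

*Proof.* **Step 1: a polynomial generator $u$.** $Z_p$ contains a nonconstant polynomial: for $n\ge2$ take $\xi,\eta,p$ independent over $k$; if $Z_p=\mathbb C$, then $H_\xi\cong H_\eta$ by Lemma 12, contradicting Lemma 11. For $n=1$ take $a(x)-a(x-p)$ with $a\in L_0$, $\deg a\ge2$. By Lüroth's theorem $\operatorname{Frac}Z_p=\mathbb C(u)$, and after a Möbius change $u(\infty)=\infty$. Let $f=h(u)\in Z_p$ be a nonconstant polynomial. Then $h(\infty)=\infty$. A finite pole $c$ of $h$ would give a finite pole of $f$ at a solution of $u=c$ (finite because $u(\infty)=\infty$); so $h$ is a polynomial. A finite pole of $u$ would then be a pole of $f$; so $u$ is a polynomial. Thus $Z_p\subset\mathbb C[u]$. Normalize $u$ to be monic with $u(0)=0$. Then $u$ is unique, and since $Z_p$ is $\operatorname{Aut}(\mathbb C/k(p))$-stable, $u\in k(p)[x]$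 by (F2).

**Step 2: $\deg u\le2$ for $n\ge2$.** Let $\xi\notin\overline{k(p)}$ and $u(\eta)=u(\xi)$. Then $\eta\notin\overline{k(p)}$, so $H_\xi\cong H_\eta$ by Lemma 12, and by Lemma 11 $\eta=\xi+e'$ or $\eta=p-\xi+e$ with $e',e\in k$. As $\xi$ is transcendental over $\overline{k(p)}$, the relation $u(\eta)=u(\xi)$ holds identically in $\xi$. Now $u(x+e')=u(x)$ forces $e'=0$, and $u(p-x+e)=u(x)$ holds for at most one $e$, since two would make $u$ periodic. The roots of $u(X)-u(\xi)$ are simple, because a multiple root would be a zero of $u'$ and lie in $\overline{k(p)}$. So $\deg u\le2$, and if $\deg u=2$ the sum of the two roots is $p+e$, i.e. $u=x^2-(p+e)x$.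

**Step 3: $\deg u\le2$ for $n=1$.** Here $H_\xi$ carries too little information, and we use expansions at infinity. Let $m=\deg u\ge2$ and $\zeta=e^{2\pi i/m}$. Write $u=\omega(x)^m$ with $\omega\in x+\mathbb C[[x^{-1}]]$. The series $y=\omega^{-1}(\zeta\omega(x))=\zeta x+y_0+O(x^{-1})\in\mathbb C((x^{-1}))$ satisfies $u(y)=u(x)$, so $f(y)=f(x)$ for all $f\in Z_p$. Let $a\in L_0$ be monic of degree $d\ge3$ with coefficients in $k$, and write
$$a=(x+t)^d+\beta(x+t)^{d-2}+\cdots,\qquad t,\beta\in k.$$
Put $\hat X=x-\frac p2+t$ and $\hat Y=y-\frac p2+t=\zeta\hat X+c+e'\hat X^{-1}+\cdots$, where $c=y_0+(1-\zeta)(t-\frac p2)$. With $\tilde a(X)=X^d+\beta X^{d-2}+\cdots$ we have $a(x)=\tilde a(\hat X+\frac p2)$ and $a(x-p)=\tilde a(\hat X-\frac p2)$. From $\tilde a(X+\frac p2)-\tilde a(X-\frac p2)=p\tilde a'(X)+\frac{p^3}{24}\tilde a'''(X)+\cdots$,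
$$\tfrac1{pd}\big(a(x)-a(x-p)\big)=F(\hat X)=\hat X^{d-1}+B\hat X^{d-3}+\cdots,\qquad B=\tfrac{(d-2)\beta}{d}+\tfrac{p^2(d-1)(d-2)}{24}.$$
This element is in $Z_p$, so $F(\hat Y)=F(\hat X)$. Comparing coefficients of $\hat X^{d-1},\hat X^{d-2},\hat X^{d-3}$ in turn: $\zeta^{d-1}=1$; then $(d-1)\zeta^{d-2}c=0$, so $c=0$; then $(d-1)\zeta^{-1}e'+B\zeta^{-2}=B$, i.e. $e'=(\zeta-\zeta^{-1})B/(d-1)$. The relation $c=0$ determines $t$ from $y_0$, $\zeta$ and $p$. So $t$, and hence $\hat X,\hat Y,e'$, are the same for all such $a$. If $m\ge3$, then $\zeta^2\ne1$, so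
$$\frac B{d-1}=\frac{(d-2)\beta}{d(d-1)}+\frac{p^2(d-2)}{24}$$
is the same for all such $a$. Since $L_0$ is infinite-dimensional and spanned by elements with coefficients in $k$, there are two such $a$ of different degrees. Subtracting gives $p^2\in k$, so $p\in k$, a contradiction. So $m=2$, $u=x^2+u_1x$ and $y=-x-u_1$; now $c=0$ reads $-u_1+2(t-\frac p2)=0$, i.e. $u_1=2t-p$. Put $e=-2t\in k$.

**Step 4: uniformity in $p$.** For $p'=\tau p$ with $\tau\in\operatorname{Aut}(\mathbb C/k)$ we have $Z_{p'}=\tau Z_p$, and $\tau$ fixes $e$. All $p\notin k$ are conjugate by (F1). $\square$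

**Normalization.** If $\deg u=2$, replace $L$ by $T_{e/2}L$. It is again saturated, irreducible and of infinite rank, and as $e/2\in k$ it is spanned by elements with coefficients in $k$; so everything above applies with the same $k$. The fiber $L_p$ is replaced by $\{m(x+e/2):m\in L_p\}$ and $Z_p$ by $\{f(x+e/2):f\in Z_p\}$, so now, up to a constant, $u=x^2-px$. With $s=x-\frac p2$ we have $\mathbb C[u]=\mathbb C[s^2]$. In all cases put $\mathcal B=\mathbb C[u]$.

**Proposition 14 (dichotomy).** After this normalization one of the following holds: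

(I) for every $p\notin k$ there is $0\ne g\in\mathbb C[x]$ with $g\operatorname{Mat}_n(\mathbb C[x])\subset L_p$;

(II) for every $p\notin k$: $\mathcal B=\mathbb C[s^2]$ and, with $\mathcal L_p=\mathbb C(s^2)L_p$, $\ \mathcal L_p\oplus s\mathcal L_p=\operatorname{Mat}_n(\mathbb C(x))$.

Moreover for every $p\notin k$ there is $0\ne h\in\mathcal B$ with
$$h\,\mathcal B\,L_p\subset L_p.\tag{8.2}$$

*Proof.* For (8.2): let $f_0\in Z_p$ be nonconstant; it is a polynomial in $u$, so $\mathcal B=\sum_{i\le l}\mathbb C[f_0]u^i$ for some $l$. Write $u=N/D$ with $N,D\in Z_p$ and take $h=D^l$. Then $hu^i=N^iD^{l-i}\in Z_p$ for $i\le l$, so $h\mathcal B\subset Z_p$.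

If $\deg u=1$, then $\mathcal BL_p=\mathbb C[x]L_p$ has full rank in $\operatorname{Mat}_n(\mathbb C[x])$ by Proposition 9, so it contains $g_1\operatorname{Mat}_n(\mathbb C[x])$ with $g_1\ne0$, and $hg_1\operatorname{Mat}_n(\mathbb C[x])\subset L_p$. This is (I).

If $\deg u=2$, then $\mathcal L_p\cap s\mathcal L_p$ is a $\mathbb C(s^2)$-space stable under $s$, hence a $\mathbb C(x)$-subspace of $\operatorname{Mat}_n(\mathbb C(x))$. It is stable under $\mathfrak R_p$, so by (8.1) it is $0$ or everything. If it is everything, $\mathbb C[s^2]L_p$ has full rank in the finitely generated $\mathbb C[s^2]$-module $\operatorname{Mat}_n(\mathbb C[x])$, so it contains $g_1\operatorname{Mat}_n(\mathbb C[x])$ with $0\ne g_1\in\mathbb C[s^2]$, and $hg_1\operatorname{Mat}_n(\mathbb C[x])\subset L_p$ by (8.2). If it is $0$, then $\mathcal L_p\oplus s\mathcal L_p=\mathbb C(x)L_p=\operatorname{Mat}_n(\mathbb C(x))$ by Proposition 9. Conjugation under $\operatorname{Aut}(\mathbb C/k)$ shows that the same alternative occurs for all $p\notin k$.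 $\square$

For $oc_{1,1}$ we have $\mathcal L_p=s\,\mathbb C(s^2)$ and $s\mathcal L_p=\mathbb C(s^2)$: case (II).

## 9. A conductor ideal in two variables forces $L=gc_{n,P}$

**Proposition 15.** In case (I), $L=gc_{n,P}$ for a non-degenerate $P$.

*Proof.* **Step 1: gluing the fiber conductors.** For $p\notin k$ the ideal $\{g\in\mathbb C[x]:g\operatorname{Mat}_n(\mathbb C[x])\subset L_p\}$ is nonzero and $\operatorname{Aut}(\mathbb C/k(p))$-stable. So its monic generator is $\gamma(x,p)$ with $\gamma\in k(t)[x]$, and by conjugation the same $\gamma$ serves all $p\notin k$. Multiply by a common denominator $\delta(t)\in k[t]$ of the coefficients: $G=\delta\gamma\in k[x,t]$ is nonzero and $G(x,p)\operatorname{Mat}_n(\mathbb C[x])\subset L_p$ for all $p\notin k$. For $\beta\in\mathcal M$ the kernel $G(x,x-z)\beta(x,z)$ restricts to $G(x,p)\,\beta|_p\in L_p$ for all $p\notin k$, so it lies in $L$ by Lemma 6. So the ideal $\mathfrak g=\{f\in\mathbb C[x,z]:f\mathcal M\subset L\}$ is nonzero.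

**Step 2: an element of $\mathfrak g$ in separated variables.** Now cancellation works for us. Let $0\ne f,g\in\mathfrak g$, $\beta\in\mathcal M$, and put
$$a_1=f(x,z)x\cdot1,\quad a_2=f(x,z)\cdot1,\quad b_1=g\beta,\quad b_2=-zg\beta,$$
all in $L$. In $[a_{1\,\lambda}b_1]+[a_{2\,\lambda}b_2]$ the second terms of (2.3) are $\mp(w-\lambda)g(x,w-\lambda)\beta(x,w-\lambda)f(w-\lambda,w)$ and cancel. What remains is $(x-w)f(x,x+\lambda)g(x+\lambda,w)\beta(x+\lambda,w)$, that is, $\partial$ times a kernel. By saturation $f(x,x+\lambda)g(x+\lambda,w)\beta(x+\lambda,w)\in L[\lambda]$. Replace $f$ by $\mu(x)f$, take $\beta=M(w)$, and read off the top $\lambda$-coefficient: $\mu(x)q_1(x)q_2(w)M(w)\in L$, where $q_1$ is the top $z$-coefficient of $f(x,z)$ and $q_2$ the top $x$-coefficient of $g(x,w)$. As $\mu,M$ are arbitrary, $q_1(x)q_2(z)\mathcal M\subset L$.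

**Step 3: removing the factor in $x$ by irreducibility.** Let $\mathcal U$ be the set of $u\in V$ such that for some polynomial $q\ne0$ we have $u(x)q(z)r(z)\in L$ for all $r\in\mathbb C[z]^{1\times n}$. It is closed under sums (multiply the $q$'s). From $xu\,qr=\partial(u\,qr)+u\,q(zr)$ it is a $\mathbb C[x]$-submodule, and the same $q$ works for $xu$. Also $\mathcal U\supset q_1V\ne0$. Let $a\in L$, $u\in\mathcal U$ with $q$, $\lambda\in\mathbb C$, and $r(z)=q(z+\lambda)r'(z)$. Then
$$[a_\lambda(u\,qr)](x,w)=(a_\lambda u)(x)\,q(w)q(w+\lambda)r'(w)-u(x)\,q(w)\big[q(w-\lambda)r'(w-\lambda)a(w-\lambda,w)\big].$$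
The left side and the last term are in $L$, so $a_\lambda u\in\mathcal U$, with the polynomial $q(w)q(w+\lambda)$. By irreducibility $\mathcal U=V$. Let $q$ be the product of polynomials serving $e_1,\dots,e_n$; it serves all $x^ie_j$. So $q(z)\mathcal M\subset L$.

**Step 4: the row lattice and $P$.** Let $\mathcal W=\{r\in\mathbb C[z]^{1\times n}:u(x)r(z)\in L\ \forall u\in V\}$. From $u\cdot zr=xu\cdot r-\partial(ur)$ it is a $\mathbb C[z]$-submodule, and it contains $q\,\mathbb C[z]^{1\times n}$. So it is free of rank $n$: $\mathcal W=\mathbb C[z]^{1\times n}P(z)$ with $\det P\ne0$, and $gc_{n,P}\subset L$.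

**Step 5: $L\subset gc_{n,P}$.** Let $a\in L$, $u\in V$, $r\in\mathcal W$. In
$$[(ur)_\lambda a](x,w)=u(x)r(x+\lambda)a(x+\lambda,w)-a(x,w-\lambda)u(w-\lambda)r(w)$$
the last term is a sum of terms $u_j(x)w^jr(w)$, so it lies in $L$. Write $r(y)a(y,w)=\sum_jy^j\rho_j(w)$. Then $u(x)\sum_j(x+\lambda)^j\rho_j(w)\in L[\lambda]$ for all $u\in V$. The top $\lambda$-coefficient shows that the last $\rho_j$ is in $\mathcal W$; subtract its contribution and descend: all $\rho_j\in\mathcal W$. Taking for $r$ the rows of $P$, $P(y)a(y,w)=a'(y,w)P(w)$ with $a'$ polynomial. Then $aP(w)^{-1}=P(y)^{-1}a'$ becomes polynomial after multiplication by $\det P(w)$, and also after multiplication by $\det P(y)$. These are coprime in $\mathbb C[y,w]$, so $aP(w)^{-1}$ is polynomial and $a\in gc_{n,P}$. $\square$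

## 10. A semilinear involution forces $L=oc_{n,P}$ or $spc_{n,P}$

**Proposition 16.** In case (II) (after the normalization of Section 8), $L=oc_{n,P}$ or $L=spc_{n,P}$ with $P$ non-degenerate and $P^t(-x)=P(x)$, resp. $P^t(-x)=-P(x)$.

The proof occupies this section. Write $F=\mathbb C(x)$, and for $p\notin k$ let $\iota f(x)=f(p-x)$, so $\iota s=-s$.

**Step 1: the involution of a fiber.** Define $\sigma_p(l+sl')=l-sl'$ for $l,l'\in\mathcal L_p$. It is $\iota$-semilinear on $\operatorname{Mat}_n(F)$, $\sigma_p^2=1$, its fixed set is $\mathcal L_p\supset L_p$, and it commutes with $\varphi_p(a)$, $a\in L_0$, because $\varphi_p(a)$ is $F$-linear and preserves $\mathcal L_p$. Then $T=\sigma_p\circ\iota$ is $F$-linear and invertible, $\sigma_p(m)=T(m(p-x))$, and commuting with $\varphi_p(a)$ becomes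
$$T\big(a(p-x)m-m\,a(-x)\big)=a(x)T(m)-T(m)a(x-p),\qquad a\in L_0.\tag{10.1}$$
For $oc_{1,1}$ this is $\sigma_p(m)=-m(p-x)$.

**Step 2: $T(m)=Ym^tX$ with $X,Y\in GL_n(F)$.** This recognizes $T$ as a transpose up to multiplications. It is clear for $n=1$. Let $n\ge2$, and let $J\subset gl_n(F)^4$ be the $F$-span of the tuples $(a(p-x),a(-x),a(x),a(x-p))$, $a\in L_0$, an $F$-Lie algebra. By (10.1),
$$T(Am-mB)=A'T(m)-T(m)B'\qquad\text{for }(A,B,A',B')\in J.$$
For $\xi\notin\overline{k(p)}$ the pairs $(p-\xi,-\xi)$ and $(\xi,\xi-p)$ are independent over $k$. By Corollary 10, evaluated at $x=\xi$, $J$ projects onto the first two and onto the last two factors. Let $J'=[J,J]$; both projections of $J'$ are $sl_n(F)^2$. If $(0,0,A',B')\in J'$, then $A'T(m)=T(m)B'$ for all $m$; as $T$ is onto, $A'=B'$ is scalar, and it is traceless, so it is $0$. Similarly $(A,B,0,0)\in J'$ gives $T(Am-mB)=0$, so $A=B=0$. So $J'$ is the graph of an automorphism $\Theta$ of $sl_n(F)^2$, which preserves or swaps the two simple ideals.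

*$\Theta$ swaps.* Suppose $\Theta=\theta_1\times\theta_2$. Bracketing $(A,B,A',B')\in J$ with $(C,0,\theta_1C,0)\in J'$ gives $\theta_1[A,C]=[A',\theta_1C]$. So $A=0$ implies that $A'$ is scalar. Hence there is an $F$-linear map $R:gl_n(F)\to gl_n(F)/F$ with $a(x)\equiv R(a(p-x))$ modulo scalars for all $a\in L_0$. Take $\xi\notin\overline{k(p)}$ that is not a pole of the matrix of $R$. As $\xi,p-\xi$ are independent over $k$, there is $a\in L_0$ with $a(p-\xi)=0$ and $a(\xi)$ non-scalar. Evaluating at $\xi$ gives a contradiction.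

*Conclusion.* So $T(Am)=-T(m)A^\theta$ for $A\in sl_n(F)$, with $\theta$ a linear bijection of $sl_n(F)$. Conjugation by $T$ maps the algebra generated by left multiplications by $sl_n(F)$, which is the algebra of all left multiplications, onto the algebra of all right multiplications. So $T(Am)=T(m)A^\tau$ for all $A$, with an $F$-linear anti-automorphism $\tau$ of $\operatorname{Mat}_n(F)$. By Skolem–Noether $A^\tau=X^{-1}A^tX$. Then $T(A)=T(1)X^{-1}A^tX$, and $Y=T(1)X^{-1}$ is invertible because $T$ is bijective.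

**Step 3: one matrix $Y$ over $k(x)$ for all $p$.** Insert Step 2 into (10.1):
$$[a(x)Y+Ya(-x)^t]\,m^tX=Ym^t\,[a(p-x)^tX+Xa(x-p)]\quad\text{for all }m.$$
So $Y^{-1}[\cdots]$ and $[\cdots]X^{-1}$ are one and the same scalar $\chi(a)\in F$:
$$a(x)Y+Ya(-x)^t=\chi(a)Y,\qquad a(p-x)^tX+Xa(x-p)=\chi(a)X.$$
Multiply by $Y^{-1}$, resp. $X^{-1}$, and take traces. With $t_a(x)=\operatorname{tr}a(x)+\operatorname{tr}a(-x)$ this gives $n\chi(a)=t_a(x)=t_a(x-p)$. So $t_a$ is a periodic polynomial, hence constant, and $\chi(a)=t_a/n\in\mathbb C$ does not depend on $p$. The space $L_0^\chi=\ker\chi$ has finite codimension in $L_0$, so it spans $\operatorname{Mat}_n(F)$ over $F$ by Proposition 9, and it is $\operatorname{Aut}(\mathbb C/k)$-stable. Consider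
$$a(x)Y=-Y\,a(-x)^t\qquad(a\in L_0^\chi).\tag{10.2}$$
If $Y$ is an invertible solution and $Y'$ any solution, then $Y'Y^{-1}$ commutes with all $a(x)$, $a\in L_0^\chi$, so it is scalar. Hence the solutions form a one-dimensional $F$-space. It is $\operatorname{Aut}(\mathbb C/k)$-stable, and so by (F2) it is spanned by some $Y\in GL_n(k(x))$. Taking (10.2) at $p-x$, transposing, and multiplying by $Y(p-x)^{-t}$ on both sides, we see that $Y(p-x)^{-t}$ solves $Xa(x-p)=-a(p-x)^tX$ $(a\in L_0^\chi)$, whose solution space is one-dimensional for the same reason. Hence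
$$\sigma_p(m)=f_p(x)\,Y(x)\,m(p-x)^t\,Y(p-x)^{-t},\qquad f_p\in F^*.$$

**Step 4: making $Y$ symmetric.** Replacing $x$ by $-x$ in (10.2) and transposing shows that $Y(-x)^t$ also solves (10.2). So $Y(-x)^t=\kappa(x)Y(x)$ with $\kappa\in k(x)$, and doing it twice, $\kappa(x)\kappa(-x)=1$. Put $d=1+\kappa$, or $d=x$ if $\kappa=-1$; then $\kappa=d(x)/d(-x)$. Replacing $Y$ by $dY$ we get $Y(-x)^t=Y(x)$. Put $Q=Y^{-1}\in GL_n(k(x))$. Then $Q^t(-x)=Q(x)$, $Y(p-x)^{-t}=Y(x-p)^{-1}=Q(x-p)$, and with a new $f_p$
$$\sigma_p(m)(x)=f_p(x)\,Q(x)^{-1}\,m(p-x)^t\,Q(x-p).$$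

**Step 5: one identity on kernels.** For $\tau\in\operatorname{Aut}(\mathbb C/k)$, $\tau\sigma_p\tau^{-1}=\sigma_{\tau p}$, so $\tau f_p=f_{\tau p}$. Hence $f_p\in k(p)(x)$, and there is one $f\in k(x,z)^*$ with $f_p(x)=f(x,x-p)$ for all $p\notin k$. We claim
$$a(x,z)=f(x,z)\,Q(x)^{-1}a(-z,-x)^tQ(z)\ \ (a\in L),\qquad f(x,z)f(-z,-x)=1.\tag{10.3}$$
Elements of $L_p$ are $\sigma_p$-fixed, and $a|_p(p-x)=a(p-x,-x)$. So the first identity holds after the substitution $z=x-p$. This embeds $k(x,z)$ into $\mathbb C(x)$, so the identity holds for $a$ with coefficients in $k$, and by linearity for all $a\in L$. For the second, $\sigma_p(m)(p-x)^t=f_p(p-x)\,Q(-x)^t\,m(x)\,Q(p-x)^{-t}=f_p(p-x)\,Q(x)m(x)Q(x-p)^{-1}$, so $\sigma_p^2(m)=f_p(x)f_p(p-x)m$; this must be $m$, and $f_p(p-x)=f(p-x,-x)$.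

**Step 6: $f$ is a trivial cocycle with a sign.** Here the bracket and the separation lemma come back. Let $a,b\in L$ have coefficients in $k$, let $\lambda$ be an indeterminate, and put $y=x+\lambda$, $y'=w-\lambda$, $c=[a_\lambda b]$. By (2.3),
$$c(-w,-x)=a(-w,-y')b(-y',-x)-b(-w,-y)a(-y,-x).$$
By (10.3), $a(-w,-y')^t=f(y',w)^{-1}Q(y')a(y',w)Q(w)^{-1}$ and $b(-y',-x)^t=f(x,y')^{-1}Q(x)b(x,y')Q(y')^{-1}$, and likewise with $a,b$ exchanged and $y$ in place of $y'$. Apply (10.3) to the coefficients of $c$. With
$$\Phi(x,y,w)=\frac{f(x,w)}{f(x,y)f(y,w)}$$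
we obtain
$$c(x,w)=f(x,w)Q(x)^{-1}c(-w,-x)^tQ(w)=\Phi(x,y',w)\,b(x,y')a(y',w)-\Phi(x,y,w)\,a(x,y)b(y,w).$$
Compare with $c(x,w)=a(x,y)b(y,w)-b(x,y')a(y',w)$:
$$(1+\Phi(x,y,w))\,a(x,y)b(y,w)=(1+\Phi(x,y',w))\,b(x,y')a(y',w)\tag{10.4}$$
in $\operatorname{Mat}_n(k(x,y,w))$, with $y'=x+w-y$. Put $y=x-p$, $w=x-p-q$, so $y'=x-q$, with $p,q$ independent over $k$; this is injective on $k(x,y,w)$. Fix $a\ne0$ with coefficients in $k$ and let $b_1=a|_p$, which is nonzero since $p$ is transcendental over $k$. Then for all $c=b|_q$, and by linearity for all $c\in L_q$,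
$$(1+\Phi)\,b_1(x)c(x-p)=(1+\Phi')\,c(x)b_1(x-q),$$
with $\Phi,\Phi'\in\mathbb C(x)$ the corresponding values. By Lemma 8, entry by entry, with $Y=L_q$, $k'=k(q)$ and shifts $p,0$, the left side vanishes on a finite-codimensional subspace of $L_q$. As $\Psi_q$ is full, $(1+\Phi)b_1=0$, so $\Phi=-1$ after the substitution and hence identically:
$$f(x,w)=-f(x,y)f(y,w).$$
Specialize $y$ to some $y_0\in\mathbb C$ at which both factors are defined and nonzero: $f(x,w)=-\phi(x)\psi(w)$. Inserting this gives $\phi\psi=1$, so $f(x,z)=-\phi(x)/\phi(z)$. The second part of (10.3) gives $\phi(x)/\phi(-x)=\phi(z)/\phi(-z)=:\varepsilon$, a constant, and replacing $x$ by $-x$ shows $\varepsilon^2=1$. Replace $Q$ by $Q/\phi$. Then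
$$Q^t(-x)=\varepsilon Q(x),\qquad a(x,z)=-Q(x)^{-1}a(-z,-x)^tQ(z)\quad(a\in L).\tag{10.5}$$
So all of $L$ is $\mathsf s$-fixed in the notation (3.1) for this $Q$, and $\sigma_p(m)=-Q(x)^{-1}m(p-x)^tQ(x-p)$ for all $p\notin k$. Lemma 3 is available. It remains to show that $L$ is as large as (10.5) allows, and that $Q$ is polynomial.

**Step 7: a multiplier into $L$.** Let $K=\{a\in\mathcal M:\mathsf s(a)=a\}\supset L$ and $K_p^0=\{m\in\operatorname{Mat}_n(\mathbb C[x]):\sigma_pm=m\}$. The latter is a $\mathbb C[s^2]$-submodule of $\operatorname{Mat}_n(\mathbb C[x])$, hence finitely generated, and it is contained in $\mathcal L_p=\mathbb C(s^2)L_p$. So $g_1K_p^0\subset\mathbb C[s^2]L_p$ for some $0\ne g_1\in\mathbb C[s^2]$, and by (8.2) $hg_1K_p^0\subset L_p$. Thus the ideal $\{g\in\mathbb C[s^2]:gK_p^0\subset L_p\}$ of $\mathbb C[s^2]$ is nonzero. It is $\operatorname{Aut}(\mathbb C/k(p))$-stable, and $s=x-\frac p2$ is fixed by this group, so its monic generator as a polynomial in $s^2$ has coefficients in $k(p)$. For different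 $p\notin k$ the generators are conjugate, hence given by one formula. Clearing denominators in $k[p]$ we get $0\ne G_0\in k[t,\nu]$ with $G_0\big(p,(x-\frac p2)^2\big)K_p^0\subset L_p$ for all $p\notin k$. Put
$$G(x,z)=G_0\big(x-z,(\tfrac{x+z}2)^2\big)\ne0,\qquad\text{so that }G(-z,-x)=G(x,z).$$
For $a\in K$ and $p\notin k$ we have $a|_p\in K_p^0$, so $(Ga)|_p=G_0(p,s^2)\,a|_p\in L_p$. By Lemma 6, $GK\subset L$.

**Step 8: $E(u,v)\in L$ for all $u,v$ in some $qV$, $q\ne0$.** We split the multiplier $G$ by a leading coefficient. Let $q_0\ne0$ be a polynomial with $q_0(-z)Q(z)$ polynomial. For $u,v\in q_0V$ the kernel $E(u,v)$ is polynomial and $\mathsf s$-fixed, so $E(u,v)\in K$ and $GE(u,v)\in L$. Write $G(x,z)=\sum_{j\le J}G_j(x)z^j$ with $G_J\ne0$; by symmetry $G(y,w)=G(-w,-y)=\sum_jG_j(-w)(-y)^j$. Let $u,v'\in q_0V$ be nonzero. Choose $v=q_0x^Ne_1$ with $\deg v^*>\deg u^*$, let $\zeta\ne0$ be the leading row of $v^*$, choose $\eta\in\mathbb C^n$ with $\zeta\eta\ne0$, and let $u'$ be a multiple of $q_0x^M\eta$ with leading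 column $\eta$ and $\deg u'>\deg v'$. Apply (3.5) to $b=GE(u,v)$ and $c=GE(u',v')$. The top $\lambda$-coefficient of $\Theta(x,w)=b(x,x+\lambda)c(x+\lambda,w)$ is the top $z$-coefficient of $b(x,z)$ times the top $y$-coefficient of $c(y,w)$:
$$\big(G_J(x)u(x)\zeta\big)\big((-1)^JG_J(-w)\,\eta\,v'^*(w)\big)=\pm(\zeta\eta)\,(G_Ju)(x)\,(G_Jv')^*(w).$$
Since $[b_\lambda c]=\Theta+\mathsf s(\Theta)\in L[\lambda]$ and $\mathsf s$ acts coefficientwise in $\lambda$, we get $E(G_Ju,G_Jv')\in L$. If $u$ or $v'$ is $0$ this is trivial. Take $q=G_Jq_0$.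

**Step 9: $E(u,v)\in L$ for all $u,v\in V$, by irreducibility twice.** Let $\mathcal U$ be the set of $u\in V$ such that for some polynomial $r\ne0$ we have $E(u,v)\in L$ for all $v\in rV$. It is closed under sums. By (3.3), $E(xu,v)=\partial E(u,v)-E(u,xv)$, so it is a $\mathbb C[x]$-submodule and the same $r$ serves $xu$. By Step 8, $\mathcal U\supset qV\ne0$. If $a\in L$, $u\in\mathcal U$ (with $r$), $\lambda\in\mathbb C$ and $v\in r(x)r(x-\lambda)V$, then $v$ and $a_\lambda v=a(x,x+\lambda)v(x+\lambda)$ lie in $rV$. By (3.6), $E(a_\lambda u,v)=[a_\lambda E(u,v)]-E(u,a_\lambda v)\in L$; hence $a_\lambda u\in\mathcal U$. So $\mathcal U=V$. Let $r$ be the product of polynomials serving $e_1,\dots,e_n$. It serves all $x^ie_j$, hence all of $V$: $E(u,v)\in L$ for $u\in V$, $v\in rV$.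

Now let $\mathcal W=\{v\in V:E(u,v)\in L\ \forall u\in V\}\supset rV$. By $E(u,xv)=\partial E(u,v)-E(xu,v)$ and $E(u,a_\lambda v)=[a_\lambda E(u,v)]-E(a_\lambda u,v)$, it is a $\mathbb C[x]$-submodule stable under all $a_\lambda$, $a\in L$. So $\mathcal W=V$.

**Step 10: $Q$ is polynomial.** By Step 9 and (3.4), $-\varepsilon(x+z)v(x)u^*(z)=xE(u,v)-E(xu,v)$ is polynomial for all $u,v\in V$. For $u=e_i$, $v=e_j$ this says that $(x+z)Q(z)$ is polynomial, and its coefficient at $x$ is $Q(z)$. Put $P=Q$: it is a polynomial matrix with $\det P\ne0$ and $P^t(-x)=\varepsilon P(x)$.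

**Step 11: equality.** By Lemma 4, $\mathcal O_P$ is spanned by the $E(u,v)$, so $\mathcal O_P\subset L$ by Step 9. Conversely let $a\in L$. By (10.5), $a(x,z)P(z)^{-1}=-P(x)^{-1}a(-z,-x)^t$ becomes polynomial after multiplication by $\det P(z)$ and also by $\det P(x)$, which are coprime; so it is polynomial. Hence $a\in\operatorname{Cend}_{n,P}$, it is $\mathsf s$-fixed, and $a\in\mathcal O_P$. So $L=oc_{n,P}$ if $\varepsilon=1$ and $L=spc_{n,P}$ if $\varepsilon=-1$. $\square$

## 11. From the saturation back to $C$, and the associative case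

**Proof of Theorem 1(a).** Let $L$ be the saturation of $C$. If no normalizing shift was made in Section 8, put $e=0$. By Propositions 14, 15 and 16, $T_{e/2}L$ is $gc_{n,P}$, $oc_{n,P}$ or $spc_{n,P}$. Undoing the shift, $L$ is $T_{-e/2}gc_{n,P}=gc_{n,P(x-e/2)}$, or $T_\alpha(oc_{n,P})$ or $T_\alpha(spc_{n,P})$ with $\alpha=-e/2$. By (5.1), $[L_\lambda L]\subset C[\lambda]$ and $C\subset L$. By Lemma 5(ii) the coefficients of $[L_\lambda L]$ span $L$. So $C=L$. $\square$

**Proof of Theorem 1(b).** Let $C\subset\operatorname{Cend}_n$ be infinite, associative and irreducible. Under the commutator bracket it is an infinite Lie conformal subalgebra of $gc_n$ with the same submodules of $V$, so (a) determines the set $C$. If $C=gc_{n,P}$ as a set, then $C=\operatorname{Cend}_{n,P}$. Otherwise, after a shift, which is an automorphism of $\operatorname{Cend}_n$, $C=\mathcal O_P$ is closed under the associative product. By Lemma 5(i) then $uv'^*\in C$ for all nonzero $u,v'\in V$, so $uv'^*$ is $\mathsf s$-fixed: $uv'^*=-\varepsilon v'u^*$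 by (3.2). Take $v'\ne0$ and $u=xv'$. Since $(xv')^*=-z\,v'^*$, this reads $x\,v'v'^*=\varepsilon z\,v'v'^*$ with $v'v'^*\ne0$, a contradiction. $\square$

Part (c) was proved in Section 3 and Corollary 2 was deduced in Section 2, so Theorem 1 and Corollary 2 are established.
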